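\title{Entropic repulsion of the continuous solid-on-solid interface}

\begin{abstract}
The continuous solid-on-solid model is the random field $\varphi$ on the box $\{-N,\dots,N\}^d$, with zero boundary condition, whose density is proportional to $\exp(-\sum_{i\sim j}|\varphi_i-\varphi_j|)$. We condition it to be nonnegative on a concentric box of proportional size and prove that, for every $d\ge2$, it is pushed to a height of order $\log N$. For $d\ge3$ the height at a bulk site is $(\frac1d+o(1))\log N$, in contrast with the order $\sqrt{\log N}$ of uniformly strictly convex interactions. For $d=2$ the height at a bulk site lies between $(\frac12-o(1))\log N$ and $(\frac2{\sqrt\pi}+o(1))\log N$, and the order $\log N$ holds up to the edge of the wall. The proof balances the probability $e^{-2dH}$ of a downward spike of depth $H$ against a quadratic cost for lifting the field smoothly.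
\end{abstract}

\section{The model and the results}\label{sec:intro}

\subsection{Interfaces above a wall}

An effective interface model describes a random surface by its heights $\varphi_i\in\mathbb{R}$ above the sites $i\in\mathbb{Z}^d$, and penalizes differences between neighboring heights. Let $d\ge2$ and let $u_1,\dots,u_d$ be the unit vectors of $\mathbb{Z}^d$. We orient every nearest-neighbor edge in the positive direction, $e=(x,x+u_l)$, and write $\nabla_e\varphi=\varphi_{x+u_l}-\varphi_x$. For a finite set $\Lambda\subset\mathbb{Z}^d$ let $\mathcal{E}(\Lambda)$ be the set of edges with at least one endpoint in $\Lambda$. Given an even function $V:\mathbb{R}\to\mathbb{R}$ with $e^{-V}$ integrable, the model in $\Lambda$ with zero boundary condition is the probability measure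
\[
P_\Lambda(d\varphi)=\frac1{Z_\Lambda}\exp\Big(-\sum_{e\in\mathcal{E}(\Lambda)}V(\nabla_e\varphi)\Big)\prod_{i\in\Lambda}d\varphi_i
\]
on configurations with $\varphi_i=0$ for $i\notin\Lambda$; its expectation is $E_\Lambda$. The choice $V(x)=x^2/2$ gives the Gaussian model, and $V(x)=|x|$ gives the \emph{continuous solid-on-solid} (SOS) model. A \emph{hard wall} under a set $A\subset\Lambda$ is the event $\Omega_A=\{\varphi_k\ge0\ \text{for all }k\in A\}$. With $\Lambda_N=\{-N,\dots,N\}^d$ and $M\le N$ we put
\[
P^+_{N,M}=P_{\Lambda_N}(\,\cdot\mid\Omega_{\Lambda_M}),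
\]
with expectation $E^+_{N,M}$.

In both examples the flat configuration $\varphi\equiv0$ minimizes the energy and respects the wall, so energy gives the surface no reason to move. The reason is entropy. A surface that stays near the wall loses its downward fluctuations at each of the $|\Lambda_M|$ sites; by rising it recovers them, at the price of a deformation that joins the raised part to the boundary. The typical value of $\varphi_i$ under $P^+_{N,M}$ measures where these two effects balance. This is entropic repulsion.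

Call $V$ \emph{uniformly strictly convex} if $V\in C^2$ and $c_1\le V''\le c_2$ for constants $0<c_1\le c_2<\infty$. The following is known; we recall it for comparison and do not use it. In the Gaussian model with $d\ge3$, let $\mathbb{P}$ be the infinite-volume limit of $P_{\Lambda_N}$ and $g_d$ the variance of $\varphi_0$ under $\mathbb{P}$. Then for $0<\varepsilon<1$ and $\eta>0$,
\[
\lim_{M\to\infty}\ \sup_{i\in\Lambda_{\lfloor\varepsilon M\rfloor}}\mathbb{P}\big(|\varphi_i-\sqrt{4g_d\log M}|\ge\eta\sqrt{\log M}\ \big|\ \Omega_{\Lambda_M}\big)=0,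
\]
and the same holds for $P^+_{M,M}$. In the Gaussian model with $d=2$, define $g_2$ by $\mathrm{Var}_{P_{\Lambda_N}}(\varphi_0)\sim g_2\log N$. Then for $M=\lfloor\delta N\rfloor$ with $0<\delta<1$ and $\eta>0$,
\[
\lim_{N\to\infty}\ \sup_{i\in\Lambda_M}P^+_{N,M}\big(|\varphi_i-\sqrt{4g_2}\log N|\ge\eta\log N\big)=0 .
\]
For uniformly strictly convex $V$ the orders of magnitude persist, with the same suprema over sites but without matching constants: the height is of order $\sqrt{\log M}$ for $d\ge3$ and of order $\log N$ for $d=2$.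

Open Problem~5 of \cite{LD} asks for similar results, even without the proper constants, when $V$ is not uniformly strictly convex, and in particular for the continuous SOS model; it notes that the behavior should be different as soon as the tail of $V$ changes. For the SOS model the task is to find a deterministic scale $h_d(N)\to\infty$ such that $\varphi_i/h_d(N)$ stays between two positive constants with probability tending to one, uniformly over the same sets of sites as above.

\subsection{Results}

From now on $V(x)=|x|$. The scale is $h_d(N)=\log N$ in every dimension.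

\begin{theorem}\label{thm:order}
Let $d\ge2$, $0<\delta<1$, $0<\varepsilon<1$ and $M=\lfloor\delta N\rfloor$. Let $B_N=\Lambda_M$ if $d=2$ and $B_N=\Lambda_{\lfloor\varepsilon M\rfloor}$ if $d\ge3$. There are constants $0<c\le C<\infty$, not depending on $N$ or $i$, such that
\[
\lim_{N\to\infty}\ \sup_{i\in B_N}P^+_{N,M}\big(\varphi_i\notin[c\log N,\,C\log N]\big)=0 .
\]
\end{theorem}

Thus for $d\ge3$ the SOS surface rises to order $\log N$ instead of $\sqrt{\log N}$, while for $d=2$ the order is $\log N$ in both cases. In the bulk the constants can be made explicit, and for $d\ge3$ they match.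

\begin{theorem}\label{thm:constants}
Let $\eta>0$ and $0<\varepsilon<1$.
\begin{itemize}
\item[(a)] Let $d\ge3$, $0<\delta\le1$ and $M=\lfloor\delta N\rfloor$. Then
\[
\lim_{N\to\infty}\ \sup_{i\in\Lambda_{\lfloor\varepsilon M\rfloor}}P^+_{N,M}\Big(\Big|\frac{\varphi_i}{\log N}-\frac1d\Big|\ge\eta\Big)=0 .
\]
The upper bound is uniform over all sites and walls:
\[
\lim_{N\to\infty}\ \sup_{M\le N}\ \sup_{i\in\Lambda_N}P^+_{N,M}\big(\varphi_i>(\tfrac1d+\eta)\log N\big)=0 .
\]
\item[(b)] Let $d=2$. Then
\[
\lim_{N\to\infty}\ \sup_{M\le N}\ \sup_{i\in\Lambda_N}P^+_{N,M}\big(\varphi_i>(\tfrac2{\sqrt\pi}+\eta)\log N\big)=0,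
\]
and, for $0<\delta\le1$ and $M=\lfloor\delta N\rfloor$,
\[
\lim_{N\to\infty}\ \sup_{i\in\Lambda_{\lfloor\varepsilon M\rfloor}}P^+_{N,M}\big(\varphi_i<(\tfrac12-\eta)\log N\big)=0 .
\]
\end{itemize}
\end{theorem}

We do not determine a sharp constant for $d=2$; if one exists, part (b) places it in $[\frac12,\frac2{\sqrt\pi}]$ for bulk sites. For $V(x)=\beta|x|$ all heights are divided by $\beta$, because $\beta\varphi$ is then distributed as the field with $\beta=1$, with the same wall and boundary condition.

\subsection{Conventions}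

We write $|\cdot|$ for the Euclidean norm and $|\cdot|_\infty$ for the sup norm on $\mathbb{Z}^d$, and $x\sim y$ for nearest neighbors. The number of sites with $|z|_\infty=s\ge1$ is at most $Cs^{d-1}$. The letters $C,c$ denote positive constants that may change from line to line and never depend on $N$, $M$ or the site; constants with an index are fixed. The energy is $\mathcal{H}_\Lambda(\varphi)=\sum_{e\in\mathcal{E}(\Lambda)}|\nabla_e\varphi|$. If $\varphi=0$ off $\Lambda$, the triangle inequality along a path from $k\in\Lambda$ to $\Lambda^c$ gives $\mathcal{H}_\Lambda(\varphi)\ge|\varphi_k|$, and averaging over $k$ gives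
\begin{equation}\label{eq:coercive}
\mathcal{H}_\Lambda(\varphi)\ge|\Lambda|^{-1}\sum_{k\in\Lambda}|\varphi_k| .
\end{equation}
Replacing the zero boundary values by values $\xi$ changes $\mathcal{H}_\Lambda$ by at most $2d\sum|\xi_y|$, the sum running over the sites $y\notin\Lambda$ adjacent to $\Lambda$. Hence all Boltzmann weights below decay exponentially and all partition functions are finite. We use repeatedly that
\begin{equation}\label{eq:log}
-\log(1-x)\le\frac{x}{1-x}=x+\frac{x^2}{1-x}\qquad(0\le x<1);
\end{equation}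
in particular $-\log(1-x)\le\frac43x$ on $[0,\frac14]$ and $1-x\ge e^{-2x}$ on $[0,\frac12]$.

\section{Why the height is $\frac1d\log N$}\label{sec:heuristics}

\subsection{One site: the probability of a spike}

Suppose that the $2d$ neighbors of a site $k$ all have height $H\ge0$. Then $\varphi_k$ has density $d\,e^{-2d|x-H|}$, and
\begin{equation}\label{eq:spike}
P(\varphi_k<0)=\int_{-\infty}^0d\,e^{-2d|x-H|}\,dx=\tfrac12e^{-2dH}.
\end{equation}
A surface at height $H$ over $N^d$ sites should therefore avoid the wall with probability about $\exp(-cN^de^{-2dH})$. This is where the tail of $V$ enters.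

\subsection{One edge: the cost of a slope}

To lift the surface by $H$ over a cube $W$ of side $r$ we add a profile $\psi$ with $\psi=H$ on $W$ and $\psi=0$ outside the box. Each of the $dr^{d-1}$ lattice lines that meet $W$ sees $\psi$ go from $0$ to $H$ and back, so $\mathcal{H}_\Lambda(\psi)\ge2dr^{d-1}H$ however gently $\psi$ varies. The inequality $\mathcal{H}_\Lambda(\varphi+\psi)\le\mathcal{H}_\Lambda(\varphi)+\mathcal{H}_\Lambda(\psi)$ thus suggests a cost $r^{d-1}H$, and balancing it against $r^de^{-2dH}$ suggests the height $\frac1{2d}\log r$.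

This first guess is too low, because the gradients of $\varphi$ fluctuate. Adding a small slope $u$ to a gradient $x$ changes the energy by $|x+u|-|x|=u\,\mathrm{sign}(x)$ as long as $|u|\le|x|$, and this term is odd in $x$. What survives symmetrization is
\begin{equation}\label{eq:sym}
\tfrac12\big(|x+u|+|x-u|\big)-|x|=\max(|x|,|u|)-|x|=(|u|-|x|)^+ ,
\end{equation}
which vanishes unless $|x|<|u|$. For a single free edge, where $x$ has density $\frac12e^{-|x|}$, the mean of \eqref{eq:sym} is $\int_0^{|u|}(1-e^{-s})\,ds\le u^2/2$. So the true cost is quadratic in the slope, as in the Gaussian model: a profile of slope $H/N$ on $N^d$ edges costs $N^{d-2}H^2$.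

\subsection{A toy model}

Put the two computations together. Take $N^d$ sites and let $\varphi_k=m+\xi_k$, where the common height $m$ is centered Gaussian with variance $N^{2-d}$ and the spikes $\xi_k$ have density $d\,e^{-2d|x|}$, all independent. Let $\Omega$ be the event that all $\varphi_k\ge0$, let $0<\eta<\frac1d$, and put $m_0=\frac1d\log N$, $m_\pm=(\frac1d\pm\eta)\log N$. Given $m$, the probability of $\Omega$ is $q(m)^{N^d}$, where $q$ is increasing and $q(m)=1-\frac12e^{-2dm}$ for $m\ge0$ by \eqref{eq:spike}. Since $q(m_0)=1-\frac12N^{-2}\ge e^{-N^{-2}}$,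
\begin{align*}
P(\Omega)&\ge P(m_0\le m\le m_0+1)\,q(m_0)^{N^d}\ge(2\pi)^{-1/2}\exp\big(-N^{d-2}\big[\tfrac12(m_0+1)^2+1\big]\big),\\
P(\Omega,\,m<m_-)&\le q(m_-)^{N^d}\le\exp\big(-\tfrac12N^{d-2+2d\eta}\big),\\
P(m>m_+)&\le\exp\big(-\tfrac12N^{d-2}m_+^2\big).
\end{align*}
Both $N^{2d\eta}/\log^2N$ and $m_+^2-(m_0+1)^2$ tend to infinity, so $P(m\notin[m_-,m_+]\mid\Omega)\to0$. Given $\Omega$ and $m\ge0$, each $\xi_k$ is conditioned on an event of probability at least $\frac12$ and remains tight. Hence $\varphi_k/\log N\to\frac1d$ in probability. The constant solves $N^de^{-2dH}=N^{d-2}$, that is, $e^{-2dH}=N^{-2}$. The same equation with the Gaussian tail $e^{-H^2/(2g_d)}$ in place of $e^{-2dH}$ gives $H=\sqrt{4g_d\log N}$, the value recalled in Section~\ref{sec:intro}.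

\subsection{From the toy model to the SOS model}

Since $V''=0$ away from the origin, the SOS energy cannot be compared pointwise with a quadratic form, and each ingredient of the toy model has to be produced by other means. Stochastic monotonicity in the wall and in the boundary condition (Section~\ref{sec:mono}) lets us change boxes. Exponential moments of the unconditioned field (Section~\ref{sec:moments}) show, for $d\ge3$, that a spike of depth $H$ has probability at most $e^{-(2d-o(1))H}$ and that the spatial average has Gaussian tails on the scale of $m$. Section~\ref{sec:two} proves the analogues of the first two toy estimates, which yield the lower bounds in Section~\ref{sec:lower}; the upper bounds are in Section~\ref{sec:upper}, and Section~\ref{sec:end} assembles the theorems. For $d=2$ the balance gives $\frac12\log N$, which is the lower bound in Theorem~\ref{thm:constants}(b), but our bound on $E_{\Lambda_N}e^{t\varphi_k}$ grows like a power of $N$, and this separates the upper constant from the lower one.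

\section{Monotonicity}\label{sec:mono}

Order $\mathbb{R}^n$ coordinatewise and let $x\vee y$, $x\wedge y$ be the coordinatewise maximum and minimum. A function $h$ is \emph{increasing} if $h(x)\le h(y)$ for $x\le y$, and an event is increasing if its indicator is. For probability measures, $\mu\preccurlyeq\nu$ (\emph{stochastic domination}) means $\int h\,d\mu\le\int h\,d\nu$ for all bounded increasing $h$; then $\mu(\varphi_i>y)\le\nu(\varphi_i>y)$ and $\mu(\varphi_i<y)\ge\nu(\varphi_i<y)$. A measure $\mu$ is \emph{positively associated} if $\int gh\,d\mu\ge\int g\,d\mu\int h\,d\mu$ for all bounded increasing $g,h$; by induction $\mu(\bigcap_kA_k)\ge\prod_k\mu(A_k)$ for increasing events $A_k$. In both definitions it suffices to test nonnegative functions, since constants can be added. Both properties will come from one integral inequality.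

\begin{lemma}[four-function inequality]\label{lem:four}
Let $F_1,\dots,F_4:\mathbb{R}^n\to[0,\infty)$ be measurable, bounded by $Ce^{-c\sum_l|x_l|}$, and such that $F_1(x)F_2(y)\le F_3(x\vee y)F_4(x\wedge y)$ for all $x,y$. Then $\int F_1\int F_2\le\int F_3\int F_4$.
\end{lemma}

\begin{proof}
Let $n=1$. For $x<y$ put $a=F_1(x)F_2(y)$, $b=F_1(y)F_2(x)$, $p=F_3(y)F_4(x)$, $q=F_3(x)F_4(y)$. The hypothesis at $(x,y)$ and $(y,x)$ gives $a,b\le p$; the product of the hypotheses at $(x,x)$ and $(y,y)$ gives $ab\le pq$. If $p=0$ then $a=b=0$. If $p>0$ then $(p-a)(p-b)\ge0$ gives $a+b\le p+ab/p\le p+q$. So $a+b\le p+q$ always. The integrals of $a+b$ and $p+q$ over $\{x<y\}$ are $\int F_1\int F_2$ and $\int F_3\int F_4$, the diagonal being null.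

For $n>1$ fix $x',y'\in\mathbb{R}^{n-1}$. The functions $F_1(x',\cdot)$, $F_2(y',\cdot)$, $F_3(x'\vee y',\cdot)$, $F_4(x'\wedge y',\cdot)$ satisfy the hypothesis on $\mathbb{R}$. The case $n=1$ then says that the functions obtained from the $F_l$ by integrating out the last coordinate satisfy the hypothesis on $\mathbb{R}^{n-1}$, and they again decay exponentially. Induction finishes the proof.
\end{proof}

To treat walls and boundary conditions together, let $\Lambda$ be finite, $\xi\in\mathbb{R}^{\Lambda^c}$ and $w\in[-\infty,\infty)^\Lambda$, and let $P^{\xi,w}_\Lambda$ have density on $\mathbb{R}^\Lambda$ proportional to $e^{-\mathcal{H}_\Lambda(\varphi)}\prod_{i\in\Lambda}1_{\{\varphi_i\ge w_i\}}$, with $\varphi=\xi$ off $\Lambda$. Only the values of $\xi$ on the \emph{outer boundary} of $\Lambda$, the sites of $\Lambda^c$ adjacent to $\Lambda$, matter. The measure $P_\Lambda(\,\cdot\mid\Omega_A)$ is the case $\xi=0$, $w=0$ on $A$, $w=-\infty$ on $\Lambda\setminus A$. The family has the Markov property: for $\Lambda'\subset\Lambda$, the conditional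 law under $P^{\xi,w}_\Lambda$ of the field in $\Lambda'$, given the field $\zeta$ off $\Lambda'$, is $P^{\zeta,w}_{\Lambda'}$, because the terms of $\mathcal{H}_\Lambda$ that involve the field in $\Lambda'$ are those of $\mathcal{H}_{\Lambda'}$.

\begin{proposition}\label{prop:mono}
Let $\Lambda$ be finite.
\begin{itemize}
\item[(M1)] $P^{\xi,w}_\Lambda$ is positively associated.
\item[(M2)] If $\xi'\le\xi$ and $w'\le w$ then $P^{\xi',w'}_\Lambda\preccurlyeq P^{\xi,w}_\Lambda$. In particular $P_\Lambda(\,\cdot\mid\Omega_A)\preccurlyeq P_\Lambda(\,\cdot\mid\Omega_{A'})$ for $A\subset A'\subset\Lambda$.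
\item[(M3)] Let $A'\subset\Lambda'\subset A\subset\Lambda$, and suppose that every site of the outer boundary of $\Lambda'$ lies in $A$ or outside $\Lambda$. Then $P_{\Lambda'}(\,\cdot\mid\Omega_{A'})$ is dominated by the restriction to $\Lambda'$ of $P_\Lambda(\,\cdot\mid\Omega_A)$.
\end{itemize}
\end{proposition}

\begin{proof}
For convex $V$ and real $a,a',b,b'$,
\begin{equation}\label{eq:lattice}
V(a\vee a'-b\vee b')+V(a\wedge a'-b\wedge b')\le V(a-b)+V(a'-b').
\end{equation}
If $a-a'$ and $b-b'$ have the same sign this is an equality. If $a\ge a'$ and $b\le b'$, the arguments on the left are $a-b'$ and $a'-b$. They lie in $[a'-b',a-b]$ and have the same sum as the endpoints, so they are $\lambda$- and $(1-\lambda)$-mixtures of the endpoints, and convexity gives \eqref{eq:lattice}. The case $a\le a'$, $b\ge b'$ follows by exchanging primed and unprimed letters.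

Let $f,f'$ be the densities of $P^{\xi,w}_\Lambda$ and $P^{\xi',w'}_\Lambda$. Take $\varphi\ge w$ with boundary values $\xi$ and $\psi\ge w'$ with boundary values $\xi'$. Then $\varphi\vee\psi\ge w$ has boundary values $\xi$, and $\varphi\wedge\psi\ge w'$ has boundary values $\xi'$. Summing \eqref{eq:lattice} over $\mathcal{E}(\Lambda)$ gives $f(\varphi)f'(\psi)\le f(\varphi\vee\psi)f'(\varphi\wedge\psi)$, which is trivial when $\varphi\not\ge w$ or $\psi\not\ge w'$. Let $g,h$ be bounded, nonnegative and increasing. Lemma~\ref{lem:four} applies to $(f,hf',hf,f')$ because $h(\psi)\le h(\varphi\vee\psi)$, and gives $\int hf'\le\int hf$, which is (M2). With $f'=f$ it applies to $(hf,gf,hgf,f)$ because $h(\varphi)g(\psi)\le(hg)(\varphi\vee\psi)$, and gives (M1).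

For (M3), condition $P_\Lambda(\,\cdot\mid\Omega_A)$ on the field $\zeta$ off $\Lambda'$. By the Markov property the law inside is $P^{\zeta,0}_{\Lambda'}$, since $\Lambda'\subset A$, and $\zeta\ge0$ on the outer boundary of $\Lambda'$ by assumption. By (M2) this law dominates $P_{\Lambda'}(\,\cdot\mid\Omega_{A'})$ for every such $\zeta$; average over $\zeta$.
\end{proof}

\section{Exponential moments without the wall}\label{sec:moments}

The upper bound needs $P_\Lambda(\varphi_k<-h)\le D_te^{-th}$ for every $t<2d$, uniformly in $\Lambda$. No better rate is possible, since for $\Lambda=\{k\}$ the probability is $\frac12e^{-2dh}$. We first bound absolute values of gradients, then signed linear combinations of gradients, and finally write heights as such combinations. The theme is that the gradients behave no worse than independent variables with density $\frac12e^{-|x|}$, for which $Ee^{a|x|}=(1-a)^{-1}$ and $Ee^{sx}=(1-s^2)^{-1}$.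

\subsection{Gradients}

We recall two facts. \emph{Pr\'ekopa's theorem}: if $F(x,y)\ge0$ is log-concave on $\mathbb{R}^m\times\mathbb{R}^n$ and $g(x)=\int F(x,y)\,dy$ is finite, then $g$ is log-concave. \emph{Chebyshev's association inequality}: if $X$ is a real random variable, $f$ is nondecreasing, $g$ is nonincreasing, and $f(X)$, $g(X)$, $f(X)g(X)$ are integrable, then $E[f(X)g(X)]\le E[f(X)]E[g(X)]$; this follows from $(f(X)-f(X'))(g(X)-g(X'))\le0$ for an independent copy $X'$.

\begin{lemma}\label{lem:abs}
If $0\le a_e<1$ for $e\in\mathcal{E}(\Lambda)$, then $E_\Lambda\exp\big(\sum_ea_e|\nabla_e\varphi|\big)\le\prod_e(1-a_e)^{-1}$.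
\end{lemma}

\begin{proof}
The left side is a ratio of partition functions with different edge weights, so we interpolate between the weights. For $b\in(0,\infty)^{\mathcal{E}(\Lambda)}$ let $Z(b)=\int e^{-\sum_eb_e|\nabla_e\varphi|}\,d\varphi$, finite by \eqref{eq:coercive}, and let $\mu^b$ be the corresponding probability measure.

We claim that $\mu^b(|\nabla_e\varphi|)\le1/b_e$: the other edges only pull the gradient on $e$ toward zero. Let $z\in\Lambda$ be an endpoint of $e$ and use $x=\nabla_e\varphi$ as a coordinate in place of $\varphi_z$, a linear change of variables with Jacobian $\pm1$. The density of $\nabla_e\varphi$ under $\mu^b$ is proportional to $e^{-b_e|x|}g(x)$, where $g(x)$ is the integral of $\exp(-\sum_{e'\ne e}b_{e'}|\nabla_{e'}\varphi|)$ over the remaining coordinates. It is finite, because $e^{-b_e|x|}g(x)$ is the integral of the full weight over these coordinates, which converges by \eqref{eq:coercive}. The symmetry $\varphi\mapsto-\varphi$ makes $g$ even, and Pr\'ekopa's theorem makes it log-concave. For $0\le x<y$ the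 point $x$ is a convex combination of $y$ and $-y$, so $g(x)\ge g(y)$. Chebyshev's inequality under the exponential law $b_ee^{-b_ex}dx$ on $[0,\infty)$, whose mean is $1/b_e$, gives
\[
\mu^b(|\nabla_e\varphi|)=\frac{\int_0^\infty xe^{-b_ex}g(x)\,dx}{\int_0^\infty e^{-b_ex}g(x)\,dx}\le\frac1{b_e}.
\]

The left side of the lemma equals $Z(1-a)/Z(1)$. For $s\in[0,1]$ the weights $1-sa_e$ are at least $m=1-\max_ea_e>0$, so the $s$-derivative of the integrand of $Z(1-sa)$ is dominated by the integrable function $\mathcal{H}_\Lambda e^{-m\mathcal{H}_\Lambda}$. Differentiating under the integral,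
\[
\frac{d}{ds}\log Z(1-sa)=\sum_ea_e\,\mu^{1-sa}(|\nabla_e\varphi|)\le\sum_e\frac{a_e}{1-sa_e},
\]
and $\int_0^1a_e(1-sa_e)^{-1}ds=-\log(1-a_e)$.
\end{proof}

Applied to a signed sum $\sum_es_e\nabla_e\varphi$, Lemma~\ref{lem:abs} gives a bound of size $\exp(\sum_e|s_e|)$, which ignores all cancellation; we need $\exp(\sum_es_e^2)$. Cancellation is transparent for Gaussian fields, and the SOS measure is a mixture of Gaussian fields with random edge variances. The Gaussian step costs an exponential moment of these variances, and Lemma~\ref{lem:abs} controls exactly that.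

\begin{lemma}\label{lem:signed}
If $|s_e|<1$ for $e\in\mathcal{E}(\Lambda)$, then $E_\Lambda\exp\big(\sum_es_e\nabla_e\varphi\big)\le\prod_e(1-s_e^2)^{-1}$.
\end{lemma}

\begin{proof}
For $\lambda>0$ and $x\in\mathbb{R}$,
\begin{equation}\label{eq:mixture}
\int_0^\infty\tau^{-1/2}e^{-x^2/(2\tau)-\lambda^2\tau/2}\,d\tau=\sqrt{2\pi}\,\lambda^{-1}e^{-\lambda|x|}.
\end{equation}
Indeed, both sides are continuous and integrable in $x$; the Fourier transform of the left side is $\sqrt{2\pi}\int_0^\infty e^{-(p^2+\lambda^2)\tau/2}d\tau=2\sqrt{2\pi}/(p^2+\lambda^2)$, and that of $e^{-\lambda|x|}$ is $2\lambda/(p^2+\lambda^2)$.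

By \eqref{eq:mixture} with $\lambda=1$, $P_\Lambda$ is the $\varphi$-marginal of the probability measure on pairs $(\varphi,\tau)$, $\tau\in(0,\infty)^{\mathcal{E}(\Lambda)}$, with density proportional to $\prod_e\tau_e^{-1/2}e^{-(\nabla_e\varphi)^2/(2\tau_e)-\tau_e/2}$; write $E$ for its expectation. Given $\tau$, the field is centered Gaussian with density proportional to $e^{-Q_\tau(\varphi)/2}$, where $Q_\tau(\varphi)=\sum_e(\nabla_e\varphi)^2/\tau_e$ is positive definite by \eqref{eq:coercive}. For a centered Gaussian vector with density proportional to $e^{-\varphi^TQ\varphi/2}$, a linear form $Y=y^T\varphi$ has variance $y^TQ^{-1}y=\max_\varphi(2y^T\varphi-\varphi^TQ\varphi)$. For $Y=\sum_es_e\nabla_e\varphi$ we relax the constraint that the numbers $\nabla_e\varphi$ form a gradient: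
\[
\mathrm{Var}(Y\mid\tau)=\max_\varphi\sum_e\big(2s_e\nabla_e\varphi-(\nabla_e\varphi)^2/\tau_e\big)\le\sum_e\max_{x\in\mathbb{R}}\big(2s_ex-x^2/\tau_e\big)=\sum_es_e^2\tau_e .
\]
Hence $Ee^Y=Ee^{\mathrm{Var}(Y\mid\tau)/2}\le E\exp(\frac12\sum_es_e^2\tau_e)$. Now condition on $\varphi$ instead. The $\tau_e$ are then independent, and \eqref{eq:mixture} with $\lambda_e=\sqrt{1-s_e^2}$ and with $\lambda=1$ gives $E[e^{s_e^2\tau_e/2}\mid\varphi]=\lambda_e^{-1}e^{(1-\lambda_e)|\nabla_e\varphi|}$. By Lemma~\ref{lem:abs} with $a_e=1-\lambda_e\in[0,1)$,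
\[
Ee^Y\le\prod_e\lambda_e^{-1}\;E_\Lambda\exp\Big(\sum_e(1-\lambda_e)|\nabla_e\varphi|\Big)\le\prod_e\lambda_e^{-2}.\qedhere
\]
\end{proof}

\subsection{Heights as sums of gradients}

A height $\varphi_k$ can be written as $\sum_e\theta_e\nabla_e\varphi$ in many ways, for instance along a path to the boundary with $\theta_e=\pm1$. Lemma~\ref{lem:signed} with $s_e=t\theta_e$ asks for two things: $\sum_e\theta_e^2$ small, and $\max_e|\theta_e|$ small so that large $t$ is allowed. The coefficient of $\varphi_k$ is a signed sum of $\theta_e$ over the $2d$ edges at $k$ and must equal $1$, so $\max_e|\theta_e|\ge\frac1{2d}$. The gradient of the lattice Green function attains this value, decays fast enough, and does not depend on $\Lambda$.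

Let $p_n(x)$ be the probability that simple random walk started at $0$ is at $x$ at time $n$. For $d\ge3$ the Green function is $G(x)=\sum_{n\ge0}p_n(x)$; for $d=2$ the potential kernel is $a(x)=\lim_{n}\sum_{j\le n}(p_j(0)-p_j(x))$. Let $\Delta f(x)=\sum_{y\sim x}(f(y)-f(x))$. Since $\frac1{2d}\Delta p_n=p_{n+1}-p_n$ and $p_n\to0$, telescoping gives $\frac1{2d}\Delta G=-\delta_0$ and $\frac14\Delta a=\delta_0$. Thus
\[
A=\tfrac1{2d}G\quad(d\ge3),\qquad A=-\tfrac14a\quad(d=2)
\]
satisfies $-\Delta A=\delta_0$ and has the symmetries of the lattice. By \cite[Theorems~4.3.1 and~4.4.4]{LL},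
\begin{equation}\label{eq:asym}
G(x)=C_d|x|^{2-d}+O(|x|^{-d})\quad(d\ge3),\qquad a(x)=\tfrac2\pi\log|x|+\kappa_0+O(|x|^{-2})\quad(d=2).
\end{equation}
For $k\in\mathbb{Z}^d$ and $e=(x,y)$ put $\theta^k_e=A(y-k)-A(x-k)$.

\begin{lemma}\label{lem:flow}
For every edge $e=(x,y)$ and site $k$,
\begin{equation}\label{eq:flowbounds}
|\theta^k_e|\le C(1+|x-k|)^{1-d},\qquad|\theta^k_e|\le\tfrac1{2d},
\end{equation}
and if $\varphi=0$ off the finite set $\Lambda$, then $\varphi_k=\sum_{e\in\mathcal{E}(\Lambda)}\theta^k_e\nabla_e\varphi$ for $k\in\Lambda$.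
\end{lemma}

\begin{proof}
The gradients of $|z|^{2-d}$ ($d\ge3$) and $\log|z|$ ($d=2$) are $O(|z|^{1-d})$ and the remainders in \eqref{eq:asym} are smaller; with the mean value theorem this gives the first bound for $|x-k|\ge2$, and the finitely many other cases are absorbed in $C$. For the second bound fix $u=u_l$ and let $f(x)=A(x+u)-A(x)$. By symmetry the $2d$ terms of $\Delta A(0)=-1$ are equal, so $f(0)=-\frac1{2d}$ and $f(-u)=\frac1{2d}$. As $f\to0$ at infinity, $|f|$ attains its maximum on a finite set; let $x$ be a point of this set with largest first coordinate. If $x\notin\{0,-u\}$ then $\Delta f(x)=0$, so $f(x)$ is the average of its neighboring values, which forces $f(x+u_1)=f(x)$, a contradiction. Hence $\max|f|=\frac1{2d}$. Finally, in $\sum_e\theta^k_e\nabla_e\varphi$ the coefficient of $\varphi_x$ is $\sum_{y\sim x}(A(x-k)-A(y-k))=-\Delta A(x-k)=\delta_k(x)$, and edges outside $\mathcal{E}(\Lambda)$ have $\nabla_e\varphi=0$.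
\end{proof}

\begin{lemma}\label{lem:heights}
\begin{itemize}
\item[(i)] Let $d\ge3$ and $0\le t<2d$. There is $D_t<\infty$ such that $E_\Lambda e^{\pm t\varphi_k}\le D_t$, and hence $P_\Lambda(\pm\varphi_k\ge h)\le D_te^{-th}$, for all finite $\Lambda$, $k\in\Lambda$ and $h\ge0$.
\item[(ii)] Let $d=2$ and $0<T<4$. There is $C_T<\infty$ such that $\log E_{\Lambda_N}e^{t\varphi_k}\le t^2\big(\frac1{2\pi}\log N+C_T\big)$ for $|t|\le T$, $N\ge2$, $k\in\Lambda_N$.
\item[(iii)] Let $d=2$. There is $C_0\ge1$ such that, for $|t|\le1$, $E_{\Lambda_N}e^{t\varphi_k}\le N^{C_0t^2}$ for $N\ge2$, $k\in\Lambda_N$, and $E_\Lambda e^{t(\varphi_k-\varphi_i)}\le(2+r)^{C_0t^2}$ for all finite $\Lambda$, $r\ge1$ and $k,i\in\Lambda$ with $|k-i|_\infty\le r$.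
\end{itemize}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:flowbounds}, $|t\theta^k_e|\le t/2d<1$. Lemmas~\ref{lem:flow} and~\ref{lem:signed} and \eqref{eq:log} give
\[
\log E_\Lambda e^{\pm t\varphi_k}\le\frac{t^2}{1-t^2/4d^2}\sum_e(\theta^k_e)^2,
\]
and the sum over all edges of $\mathbb{Z}^d$ is at most $C\sum_{s\ge1}s^{d-1}s^{2-2d}$, finite exactly because $d\ge3$. The tail bound is Markov's inequality for $e^{\pm t\varphi_k}$.

(ii) Here the sum diverges logarithmically and we need its leading coefficient. Let $F=\log|\cdot|$, whose gradient is $z/|z|^2$ and whose Hessian satisfies $|D^2F(w)[v,u]|\le|v||u||w|^{-2}$. For $e=(x,x+u_l)$ and $z=x-k$ with $|z|\ge2$, Taylor's formula and \eqref{eq:asym} give $\theta^k_e=-\frac1{2\pi}z_l|z|^{-2}+O(|z|^{-2})$. Squaring and adding the two edges $l=1,2$ gives $\frac1{4\pi^2}|z|^{-2}+O(|z|^{-3})$. For $e\in\mathcal{E}(\Lambda_N)$ and $k\in\Lambda_N$ we have $|z|\le\sqrt2(2N+1)\le5N$. The value $|z|^{-2}$ differs by $O(|z|^{-3})$ from the integral of $|w|^{-2}$ over the unit square centered at $z$, and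 for $2\le|z|\le5N$ these squares lie in the annulus $1\le|w|\le5N+1$, over which the integral is $2\pi\log(5N+1)$. As $\sum|z|^{-3}<\infty$,
\[
\sum_{e\in\mathcal{E}(\Lambda_N)}(\theta^k_e)^2\le\frac1{2\pi}\log N+C,\qquad\sum_e(\theta^k_e)^4\le C\sum_z(1+|z|)^{-4}\le C .
\]
Since $(t\theta^k_e)^2\le T^2/16<1$, Lemma~\ref{lem:signed} and \eqref{eq:log} bound $\log E_{\Lambda_N}e^{t\varphi_k}$ by $t^2\sum_e(\theta^k_e)^2+t^4(1-T^2/16)^{-1}\sum_e(\theta^k_e)^4$, and $t^4\le T^2t^2$.

(iii) The first bound is (ii) with $T=1$, as $\log N\ge\log2$. For the second, $\varphi_k-\varphi_i=\sum_e(\theta^k_e-\theta^i_e)\nabla_e\varphi$ and $|t(\theta^k_e-\theta^i_e)|\le\frac12$, so by Lemma~\ref{lem:signed} and \eqref{eq:log} it suffices to show $\sum_e(\theta^k_e-\theta^i_e)^2\le C\log(2+r)$. Edges $e=(x,y)$ with $|x-i|_\infty\le4r+4$ have $|x-k|_\infty\le5r+4$, and by \eqref{eq:flowbounds} they contribute at most $2\sum((\theta^k_e)^2+(\theta^i_e)^2)\le C(1+\sum_{1\le s\le5r+4}s^{-1})\le C\log(2+r)$. Far away the two flows nearly cancel. Let $|x-i|_\infty\ge4r+4$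 and put $z=x-i$, $v=i-k$, $u=y-x$. Then $|v|+|u|\le\sqrt2r+1\le|z|/2$, so
\[
|F(z+v+u)-F(z+v)-F(z+u)+F(z)|=\Big|\int_0^1\!\!\int_0^1D^2F(z+pv+qu)[v,u]\,dp\,dq\Big|\le\frac{Cr}{|z|^2}.
\]
The four remainders from \eqref{eq:asym} are $O(|z|^{-2})$. Hence $|\theta^k_e-\theta^i_e|\le Cr|z|^{-2}$, and these edges contribute at most $C\sum_{s\ge4r+4}s\cdot r^2s^{-4}\le C$.
\end{proof}

\section{The cost of lifting and the scarcity of low sites}\label{sec:two}

A lower bound on the height is an upper bound on a ratio $P_\Lambda(\Omega_W,\,\text{low})/P_\Lambda(\Omega_W)$. The two lemmas of this section bound the denominator from below and the numerator from above.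

\subsection{The denominator}

\begin{lemma}\label{lem:lift}
Let $W\subset\Lambda$, $H>0$, and let $\psi:\mathbb{Z}^d\to\mathbb{R}$ satisfy $\psi=H$ on $W$ and $\psi=0$ off $\Lambda$. If $P_\Lambda(|\varphi_k|\le H\ \text{for all }k\in W)\ge\frac12$, then
\[
P_\Lambda(\Omega_W)\ge\tfrac12\exp\Big(-2d\sum_e(\nabla_e\psi)^2\Big).
\]
\end{lemma}

\begin{proof}
Let $B=\{|\varphi|\le H\text{ on }W\}$ and $D_\pm(\varphi)=\mathcal{H}_\Lambda(\varphi\pm\psi)-\mathcal{H}_\Lambda(\varphi)$. Translating the integration variable by $\psi$, and noting that $\varphi+\psi\in\Omega_W$ on $B$,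
\[
P_\Lambda(\Omega_W)=E_\Lambda\big[1_{\{\varphi+\psi\in\Omega_W\}}e^{-D_+}\big]\ge E_\Lambda\big[1_Be^{-D_+}\big].
\]
We use the two-sided event $B$ because it is invariant under $\varphi\mapsto-\varphi$, a symmetry of $P_\Lambda$ that exchanges $D_+$ and $D_-$. By convexity of the exponential and \eqref{eq:sym},
\[
E_\Lambda\big[1_Be^{-D_+}\big]=E_\Lambda\big[1_B\,\tfrac12(e^{-D_+}+e^{-D_-})\big]\ge E_\Lambda\big[1_Be^{-Y}\big],\qquad Y=\sum_e\big(|\nabla_e\psi|-|\nabla_e\varphi|\big)^+ ,
\]
since $Y=\frac12(D_++D_-)$. Because $Y\ge0$ and $P_\Lambda(B)\ge\frac12$ we have $E_\Lambda[Y\mid B]\le2E_\Lambda Y$, and Jensen's inequality under $P_\Lambda(\,\cdot\mid B)$ gives $E_\Lambda[1_Be^{-Y}]\ge\frac12e^{-2E_\Lambda Y}$.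

It remains to see that a gradient is unlikely to be very small. Let $e\in\mathcal{E}(\Lambda)$ have an endpoint $x\in\Lambda$. Given all other heights, $\varphi_x$ has density $e^{-q}/\int e^{-q}$, where $q(y)=\sum_{j\sim x}|y-\varphi_j|$ is $2d$-Lipschitz. If $y_0$ minimizes $q$, then $\int e^{-q}\ge e^{-q(y_0)}\int e^{-2d|y-y_0|}dy=e^{-q(y_0)}/d$, so the density is at most $d$. The event $|\nabla_e\varphi|\le s$ puts $\varphi_x$ in an interval of length $2s$, so it has probability at most $2ds$, and
\[
E_\Lambda\big(|u|-|\nabla_e\varphi|\big)^+=\int_0^{|u|}P_\Lambda(|\nabla_e\varphi|\le s)\,ds\le du^2 .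
\]
Thus $E_\Lambda Y\le d\sum_e(\nabla_e\psi)^2$.
\end{proof}

\subsection{The numerator}

Suppose that a positive fraction of the sites of $W$ lies below height $h$. We want to see a positive fraction of independent trials, each of which crosses the wall with probability about $e^{-2dh}$. Independence is available on a checkerboard: given the heights on one parity class, those on the other are independent. But \eqref{eq:spike} requires the \emph{neighbors} of a site to be low, not the site itself. Lemma~\ref{lem:abs} closes this gap: outside an event of probability exponentially small in the volume, most gradients are bounded by a constant $K$, which changes $e^{-2dh}$ only by a constant factor.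

\begin{lemma}\label{lem:low}
For $\rho\in(0,1)$ there are $\kappa>0$ and $r_0$, depending only on $\rho$ and $d$, such that for every cube $W$ with $r^d$ sites, $r\ge r_0$, every finite $\Lambda\supset W$ and every $h\ge0$,
\[
P_\Lambda\big(\Omega_W,\ \#\{k\in W:\varphi_k<h\}\ge\rho r^d\big)\le3\exp\big(-\kappa r^de^{-2dh}\big).
\]
\end{lemma}

\begin{proof}
Call an edge internal if both endpoints lie in $W$; there are at most $dr^d$ such edges. Let $\mathcal{G}$ be the event that the sum of $|\nabla_e\varphi|$ over internal edges is at most $4dr^d$. Lemma~\ref{lem:abs} with $a_e=\frac12$ on internal edges and $a_e=0$ elsewhere, with Markov's inequality, gives $P_\Lambda(\mathcal{G}^c)\le e^{-2dr^d}2^{dr^d}\le e^{-dr^d}$.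

Put $K=32d/\rho$ and $r_0=8d/\rho$. On $\mathcal{G}$ at most $4dr^d/K$ internal edges have $|\nabla_e\varphi|>K$, and they touch at most $8dr^d/K=\frac\rho4r^d$ sites. Let $W^\circ$ be the set of sites of $W$ all of whose neighbors lie in $W$; then $|W\setminus W^\circ|\le2dr^{d-1}\le\frac\rho4r^d$. So if $\mathcal{G}$ holds and at least $\rho r^d$ sites lie below $h$, at least $\frac\rho2r^d$ of them belong to $W^\circ$ and touch no steep edge, and all their neighbors have height at most $h+K$.

For $\sigma\in\{0,1\}$ let $W^\circ_\sigma$ be the set of $k\in W^\circ$ with $k_1+\dots+k_d\equiv\sigma$ modulo $2$, let $U_\sigma$ be the random set of $k\in W^\circ_\sigma$ whose neighbors all have height at most $h+K$, and let $\mathcal{F}_\sigma$ be the $\sigma$-field generated by the heights off $W^\circ_\sigma$. We have shown that the event of the lemma is contained in $\mathcal{G}^c\cup\bigcup_\sigma(\Omega_W\cap\{|U_\sigma|\ge\frac\rho4r^d\})$. Neighbors have opposite parity, so $U_\sigma$ is $\mathcal{F}_\sigma$-measurable, and given $\mathcal{F}_\sigma$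 the heights $\varphi_k$, $k\in W^\circ_\sigma$, are independent with densities proportional to $e^{-\sum_{j\sim k}|x-\varphi_j|}$. For $k\in U_\sigma$, (M2) in the one-point set $\{k\}$ compares this law with the one where all neighbors equal $h+K$, and \eqref{eq:spike} gives $P_\Lambda(\varphi_k<0\mid\mathcal{F}_\sigma)\ge\frac12e^{-2d(h+K)}$. Therefore
\[
P_\Lambda\big(\Omega_W,\,|U_\sigma|\ge\tfrac\rho4r^d\big)\le\big(1-\tfrac12e^{-2d(h+K)}\big)^{\rho r^d/4}\le\exp\big(-\kappa r^de^{-2dh}\big),\qquad\kappa=\tfrac\rho8e^{-2dK}.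
\]
Since $\kappa\le d$ and $h\ge0$, the bound $e^{-dr^d}$ on $P_\Lambda(\mathcal{G}^c)$ is no larger than the right side, and the three terms add up to the claim.
\end{proof}

\section{Lower bounds}\label{sec:lower}

\subsection{Bulk sites}

Lemmas~\ref{lem:lift} and~\ref{lem:low} show that the \emph{fraction} of low sites is small, while the theorems concern a \emph{given} site $i$, and $P^+_{N,M}$ is not translation invariant. Monotonicity provides a substitute. By (M3), $P^+_{N,M}$ dominates every translate of a fixed smaller system $Q$ that fits under the wall. Sliding this system around $i$ lets $i$ play the role of any site $k$ of $Q$, and the average over $k$ is an expected fraction.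

\begin{proposition}\label{prop:bulk}
Let $d\ge2$, $0<\varepsilon<1$ and $0<\eta<\frac1d$. Then
\[
\lim_{M\to\infty}\ \sup_{N\ge M}\ \sup_{i\in\Lambda_{\lfloor\varepsilon M\rfloor}}P^+_{N,M}\big(\varphi_i<(\tfrac1d-\eta)\log M\big)=0 .
\]
\end{proposition}

\begin{proof}
Let $h=(\frac1d-\eta)\log M$, $L=\lfloor(1-\varepsilon)M/4\rfloor$ and $Q=P^+_{2L,L}$, and assume $(1-\varepsilon)M\ge4$. Fix $i\in\Lambda_{\lfloor\varepsilon M\rfloor}$ and $k\in\Lambda_L$, and put $j=i-k$. Then $|j|_\infty+2L+1\le\varepsilon M+3L+1\le M$, so $j+\Lambda_{2L}$ and its outer boundary lie in $\Lambda_M$. By (M3) with $\Lambda=\Lambda_N$, $A=\Lambda_M$, $\Lambda'=j+\Lambda_{2L}$, $A'=j+\Lambda_L$, and a translation by $-j$,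
\[
P^+_{N,M}(\varphi_i<h)\le Q(\varphi_k<h).
\]
Average over $k\in\Lambda_L$. The right side becomes the $Q$-expectation of the fraction of sites of $\Lambda_L$ below $h$, which for any $\rho\in(0,1)$ is at most $\rho$ plus the $Q$-probability that the fraction is at least $\rho$. Lemma~\ref{lem:low} with $W=\Lambda_L$ and $r=2L+1$ gives, for large $M$,
\begin{equation}\label{eq:bulkratio}
P^+_{N,M}(\varphi_i<h)\le\rho+\frac{3\exp\big(-\kappa(2L+1)^de^{-2dh}\big)}{P_{\Lambda_{2L}}(\Omega_{\Lambda_L})}.
\end{equation}
Since $2L+1\ge(1-\varepsilon)M/4$ and $e^{-2dh}=M^{-2+2d\eta}$, the numerator is at most $3\exp(-cM^{d-2+2d\eta})$.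

For the denominator, Lemma~\ref{lem:heights} with $t=1$ gives $P_{\Lambda_{2L}}(|\varphi_k|>y)\le2(2L)^{C_*}e^{-y}$ for $y\ge0$, where $C_*=C_0$ if $d=2$ and $C_*$ is chosen with $2^{C_*}\ge D_1$ if $d\ge3$. With $H=(C_*+d+1)\log(2L)$, a union bound gives $P_{\Lambda_{2L}}(|\varphi_k|>H\text{ for some }k\in\Lambda_L)\le2(2L+1)^d(2L)^{-d-1}\le\frac12$ for large $L$. Take the linear profile $\psi(x)=H\min\{1,(2L+1-|x|_\infty)^+/(L+1)\}$, which equals $H$ on $\Lambda_L$ and $0$ off $\Lambda_{2L}$. Its gradients are at most $H/(L+1)$ and vanish off $\mathcal{E}(\Lambda_{2L})$, which has at most $2d(4L+1)^d$ edges, so $\sum_e(\nabla_e\psi)^2\le2d\,4^d(L+1)^{d-2}H^2$. Lemma~\ref{lem:lift} gives $P_{\Lambda_{2L}}(\Omega_{\Lambda_L})\ge\frac12\exp(-CM^{d-2}\log^2M)$.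

As $M^{2d\eta}/\log^2M\to\infty$, the quotient in \eqref{eq:bulkratio} tends to $0$; it depends on neither $N$ nor $i$. Let $\rho\to0$.
\end{proof}

The height $H$ in the denominator is far from optimal, and this does not matter: any $H$ of order $\log M$ changes the cost by a logarithmic factor, while the numerator wins by a power of $M$.

\subsection{Up to the edge of the wall in two dimensions}

For $i$ near the edge of $\Lambda_M$ there is no room to slide a box around $i$. We keep the box $\Lambda_N$, shrink the wall to a square $W$ of side $r=\lfloor N^\alpha\rfloor$ with $i$ at a corner, and pass from a typical site of $W$ to $i$ through the increments $\varphi_k-\varphi_i$. If $\varphi_i$ is low, either most of $W$ is low, which Lemma~\ref{lem:low} excludes, or many increments exceed $c\log r$, which by Lemma~\ref{lem:heights}(iii) has probability at most $r^{-c}=N^{-c\alpha}$. This gain is only polynomial, so we need a polynomial lower bound on $P_{\Lambda_N}(\Omega_W)$; the bound $\exp(-C\log^2r)$ from a linear profile would not do.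 In two dimensions the lift can be spread over all scales between $r$ and $N$. A radial profile with increments $\Delta_s$ costs about $\sum_ss\Delta_s^2$, and for fixed $\sum_s\Delta_s=H$ the Cauchy--Schwarz inequality shows that $\Delta_s\propto1/s$ is optimal, with cost about $H^2/\log(N/r)$. For $H$ of order $\alpha\log N$ this gives $N^{-C\alpha^2}$, and for small $\alpha$ the linear exponent beats the quadratic one.

\begin{proposition}\label{prop:edge}
Let $d=2$. There is an absolute constant $c>0$ such that for $0<\delta<1$ and $M=\lfloor\delta N\rfloor$,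
\[
\lim_{N\to\infty}\ \sup_{i\in\Lambda_M}P^+_{N,M}(\varphi_i<c\log N)=0 .
\]
\end{proposition}

\begin{proof}
Fix $\alpha\in(0,\frac12]$, to be chosen in terms of $C_0$ alone. Let $r=\lfloor N^\alpha\rfloor$ and $h=\frac18\log r$, let $N$ be large depending on $\alpha$ and $\delta$, and let $i\in\Lambda_M$. In each coordinate, $i$ is at distance at least $M\ge r-1$ from one of the two ends of $\{-M,\dots,M\}$, so there is a square $W\subset\Lambda_M$ with $r^2$ sites and corner $i$. By (M2),
\begin{equation}\label{eq:edgeratio}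
P^+_{N,M}(\varphi_i<h)\le\frac{P_{\Lambda_N}(\varphi_i<h,\,\Omega_W)}{P_{\Lambda_N}(\Omega_W)}.
\end{equation}

\emph{Denominator.} The height $H$ must now be of order $\alpha\log N$, so a union bound with the tails $N^{C_0}e^{-y}$ is too wasteful. We bound $\varphi_i$ once and the $r^2$ increments by a union bound. Put $K=C_0+3$ and $H=K\log(2+r)+K\sqrt{\log N}$. Lemma~\ref{lem:heights}(iii) with $t=\pm1$ gives
\[
P_{\Lambda_N}\big(|\varphi_k-\varphi_i|\ge K\log(2+r)\text{ for some }k\in W\big)\le2r^2(2+r)^{C_0-K}\le\tfrac2r\le\tfrac14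
\]
for $r\ge8$, and with $t=\pm(\log N)^{-1/2}$ it gives $P_{\Lambda_N}(|\varphi_i|\ge K\sqrt{\log N})\le2e^{C_0-K}=2e^{-3}\le\frac14$. So $P_{\Lambda_N}(|\varphi|\le H\text{ on }W)\ge\frac12$.

Let $R=N-M+1\ge(1-\delta)N$. Since $\delta<1$ and $r\le\sqrt N$, we have $\log(R/r)\ge\frac14\log N\ge1$ for large $N$. Let $\psi(x)=Hg(|x-i|_\infty)$ with
\[
g(s)=1\ \ (s\le r),\qquad g(s)=1-\frac{\log(s/r)}{\log(R/r)}\ \ (r\le s\le R),\qquad g(s)=0\ \ (s\ge R).
\]
Then $\psi=H$ on $W$, and $\psi=0$ off $\Lambda_N$ because $|x|_\infty\ge N+1$ and $|i|_\infty\le M$ give $|x-i|_\infty\ge R$. Edges between sites at equal sup-distance from $i$ carry no gradient. There are $4(2s+1)\le12s$ edges between sup-distances $s\ge1$ and $s+1$, and $|g(s+1)-g(s)|=\log(1+\frac1s)/\log(R/r)\le1/(s\log(R/r))$ for $r\le s<R$. With $\sum_{s=r}^{R-1}s^{-1}\le1+\log(R/r)\le2\log(R/r)$,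
\[
\sum_e(\nabla_e\psi)^2\le\frac{12H^2}{\log^2(R/r)}\sum_{s=r}^{R-1}\frac1s\le\frac{24H^2}{\log(R/r)}\le\frac{96H^2}{\log N}.
\]
For large $N$, $\log(2+r)\le2\alpha\log N$, so $H^2\le8K^2\alpha^2\log^2N+2K^2\log N$. Lemma~\ref{lem:lift}, with $2d=4$, gives
\begin{equation}\label{eq:edgeden}
P_{\Lambda_N}(\Omega_W)\ge c_1N^{-C_2\alpha^2},\qquad c_1=\tfrac12e^{-768K^2},\quad C_2=3072K^2,
\end{equation}
and these constants depend only on $C_0$.

\emph{Numerator.} According to whether at least half of the sites of $W$ lie below $2h$,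
\begin{align*}
P_{\Lambda_N}(\varphi_i<h,\,\Omega_W)\le{}&P_{\Lambda_N}\big(\Omega_W,\ \#\{k\in W:\varphi_k<2h\}\ge\tfrac12r^2\big)\\
&+P_{\Lambda_N}\big(\#\{k\in W:\varphi_k-\varphi_i>h\}>\tfrac12r^2\big).
\end{align*}
By Lemma~\ref{lem:low} with $\rho=\frac12$ and height $2h$, the first term is at most $3\exp(-\kappa r^2e^{-8h})=3e^{-\kappa r}$. By Markov's inequality for the number of such $k$, the second is at most $2\max_{k\in W}P_{\Lambda_N}(\varphi_k-\varphi_i>h)$. Lemma~\ref{lem:heights}(iii) with $t=1/(32C_0)$, for which $C_0t^2=t/32$, bounds it by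
\[
2\exp\big(-\tfrac t8\log r+\tfrac t{32}\log(2+r)\big)\le Cr^{-c_3},\qquad c_3=\tfrac{3t}{32},
\]
where $c_3$ depends only on $C_0$.

\emph{Conclusion.} By \eqref{eq:edgeratio} and \eqref{eq:edgeden},
\[
\sup_{i\in\Lambda_M}P^+_{N,M}\big(\varphi_i<\tfrac18\log\lfloor N^\alpha\rfloor\big)\le CN^{C_2\alpha^2}\big(N^{-c_3\alpha}+e^{-\kappa\lfloor N^\alpha\rfloor}\big).
\]
With $\alpha=\min\{\frac12,c_3/(2C_2)\}$ we have $C_2\alpha^2-c_3\alpha\le-\frac12c_3\alpha<0$, so the right side tends to $0$. As $\frac18\log\lfloor N^\alpha\rfloor\ge\frac\alpha9\log N$ for large $N$, the constant $c=\alpha/9$ works.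
\end{proof}

\section{Upper bounds}\label{sec:upper}

\subsection{Raising the boundary}

To bound the height from above we raise the boundary condition to a level $H$. This can only raise the field, and if $H$ is large enough the wall is hardly felt any more.

\begin{lemma}\label{lem:raise}
Let $A\subset\Lambda$, $H\ge0$, $y\in\mathbb{R}$, and $S=\sum_{k\in\Lambda}\lambda_k\varphi_k$ with $\lambda_k\ge0$ and $\sum_k\lambda_k=1$. Then
\[
P_\Lambda(S>H+y\mid\Omega_A)\le\frac{P_\Lambda(S>y)}{P_\Lambda(\varphi\ge-H\text{ on }\Lambda)}.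
\]
\end{lemma}

\begin{proof}
Let $P^H_\Lambda$ be the measure with constant boundary condition $H$ and no wall; it is the law of $\varphi+H$ under $P_\Lambda$. By (M2), $P_\Lambda(\,\cdot\mid\Omega_A)\preccurlyeq P^H_\Lambda(\,\cdot\mid\Omega_A)$, and $\{S>H+y\}$ is increasing. So the left side is at most $P^H_\Lambda(S>H+y)/P^H_\Lambda(\Omega_A)$. The numerator is $P_\Lambda(S>y)$, and the denominator is $P_\Lambda(\varphi\ge-H\text{ on }A)\ge P_\Lambda(\varphi\ge-H\text{ on }\Lambda)$.
\end{proof}

\subsection{Two dimensions}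

The simplest use takes $S=\varphi_i$ and $H$ so large that the denominator tends to one by a union bound. With $H=x\log N$, Lemma~\ref{lem:heights}(ii) bounds the union by $CN^{2+t^2/2\pi-tx}$, so we need $x>(2+t^2/2\pi)/t$. The right side is minimal at $t=2\sqrt\pi$, which is admissible since $2\sqrt\pi<4$, and the minimum is $2/\sqrt\pi$.

\begin{proposition}\label{prop:upper2}
Let $d=2$ and $\eta>0$. Then $\sup_{M\le N}\sup_{i\in\Lambda_N}P^+_{N,M}\big(\varphi_i>(\frac2{\sqrt\pi}+\eta)\log N\big)\to0$.
\end{proposition}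

\begin{proof}
Let $x=\frac2{\sqrt\pi}+\frac\eta2$ and $H=x\log N$. Lemma~\ref{lem:heights}(ii) with $t=-2\sqrt\pi$ gives $E_{\Lambda_N}e^{-2\sqrt\pi\varphi_k}\le CN^2$, so $P_{\Lambda_N}(\varphi_k<-H)\le CN^{2-2\sqrt\pi x}=CN^{-2-\sqrt\pi\eta}$, and summing over the $(2N+1)^2$ sites, $P_{\Lambda_N}(\varphi\ge-H\text{ on }\Lambda_N)\to1$. Lemma~\ref{lem:heights}(iii) with $t=s=\min\{1,\eta/(4C_0)\}$ gives $P_{\Lambda_N}(\varphi_i>\frac\eta2\log N)\le N^{-s\eta/2+C_0s^2}\le N^{-s\eta/4}$. Apply Lemma~\ref{lem:raise} with $S=\varphi_i$, $A=\Lambda_M$ and $y=\frac\eta2\log N$; the bound depends on neither $i$ nor $M$.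
\end{proof}

\subsection{The sharp constant for $d\ge3$}

For $d\ge3$ the same argument needs $N^dD_tN^{-tx}\to0$ for some $t<2d$, that is $x>\frac12$, and yields the upper bound $(\frac12+\eta)\log N$. This suffices for the order of magnitude but misses $\frac1d$. The loss comes from asking the denominator in Lemma~\ref{lem:raise} to be near one; it only has to beat the numerator. At $H=(\frac1d+\eta)\log N$ positive association bounds the denominator below by $\exp(-CN^{d-2-\eta'})$. Our tail bound for a single height is only polynomial in $N$ at this level and cannot compete, but the spatial average, like $m$ in the toy model, has tails on the scale $N^{d-2}$. An upper bound on the average does not by itself bound the number of high sites; here the lower bound helps, since by Proposition~\ref{prop:bulk} almost no site lies below $(\frac1d-\eta)\log N$ to compensate for them. Finally, sliding boxes turns the fraction of high sites into a statement about a given site, now by comparison with a larger system.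

\begin{proposition}\label{prop:upper3}
Let $d\ge3$ and $\gamma>0$. Then $\sup_{M\le N}\sup_{i\in\Lambda_N}P^+_{N,M}\big(\varphi_i>(\frac1d+\gamma)\log N\big)\to0$.
\end{proposition}

\begin{proof}
Write $P^+=P^+_{3N,3N}$ and $E^+=E^+_{3N,3N}$, and let
\[
p=|\Lambda_N|^{-1}\#\{k\in\Lambda_N:\varphi_k>(\tfrac1d+\gamma)\log N\},\qquad S=|\Lambda_N|^{-1}\sum_{k\in\Lambda_N}\varphi_k .
\]

\emph{Step 1: from a site to a fraction.} Let $i,k\in\Lambda_N$ and $j=i-k$. Since $|j|_\infty\le2N$, we have $\Lambda_N\subset j+\Lambda_{3N}$. Apply (M2), then (M3) with $\Lambda'=A'=\Lambda_N$ and $\Lambda=A=j+\Lambda_{3N}$, whose boundary assumption is automatic when $A=\Lambda$, then a translation by $-j$: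
\[
P^+_{N,M}(\varphi_i>y)\le P^+_{N,N}(\varphi_i>y)\le P^+(\varphi_k>y).
\]
Averaging over $k\in\Lambda_N$ gives $P^+_{N,M}(\varphi_i>(\frac1d+\gamma)\log N)\le E^+[p]$ for all $i\in\Lambda_N$ and $M\le N$.

\emph{Step 2: the average.} We claim that $P^+(S>(\frac1d+2\eta)\log N)\to0$ for every $\eta>0$. By Lemma~\ref{lem:raise} with $H=(\frac1d+\eta)\log N$ and $y=\eta\log N$, the probability is at most $P_{\Lambda_{3N}}(S>\eta\log N)/P_{\Lambda_{3N}}(\varphi\ge-H\text{ on }\Lambda_{3N})$.

For the denominator, $2d(\frac1d+\eta)>2$, so there is $t<2d$ with $t(\frac1d+\eta)=2+\eta'$ and $\eta'>0$; this is where the full range $t<2d$ of Lemma~\ref{lem:heights}(i) is needed. By (M1), that lemma and \eqref{eq:log}, for large $N$,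
\[
P_{\Lambda_{3N}}(\varphi\ge-H\text{ on }\Lambda_{3N})\ge\big(1-D_tN^{-2-\eta'}\big)^{(6N+1)^d}\ge\exp\big(-CN^{d-2-\eta'}\big).
\]

For the numerator, Lemma~\ref{lem:flow} gives $S=\sum_e\bar\theta_e\nabla_e\varphi$ with $\bar\theta_e=|\Lambda_N|^{-1}\sum_{k\in\Lambda_N}\theta^k_e$. For $e=(x,x')\in\mathcal{E}(\Lambda_{3N})$ and $k\in\Lambda_N$ we have $|x-k|_\infty\le4N+1$, so by \eqref{eq:flowbounds}
\[
|\bar\theta_e|\le CN^{-d}\Big(1+\sum_{s=1}^{4N+1}s^{d-1}s^{1-d}\Big)\le CN^{1-d}.
\]
Put $s_e=N^{d-2}\bar\theta_e$. Then $|s_e|\le C/N\le\frac12$ for large $N$, and $\sum_es_e^2\le CN^d\cdot N^{-2}$. Lemma~\ref{lem:signed} and \eqref{eq:log} give $E_{\Lambda_{3N}}e^{N^{d-2}S}\le\exp(CN^{d-2})$, hence $P_{\Lambda_{3N}}(S>\eta\log N)\le\exp(-N^{d-2}(\eta\log N-C))$. The quotient tends to $0$.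

\emph{Step 3: few high sites.} Let $\eta\in(0,\frac1d)$ and $\rho\in(0,1)$, and let $\ell$ be the fraction of sites $k\in\Lambda_N$ with $\varphi_k<(\frac1d-\eta)\log N$. Proposition~\ref{prop:bulk}, with both $N$ and $M$ replaced by $3N$ and $\varepsilon=\frac13$, covers all sites of $\Lambda_N$; since $\log N\le\log3N$ it gives $E^+[\ell]\to0$, and so $P^+(\ell>\rho)\to0$. Under $P^+$ the low sites have $\varphi_k\ge0$, and the sites that are neither high nor low form a fraction $1-p-\ell$. On $\{\ell\le\rho\}\cap\{S\le(\frac1d+2\eta)\log N\}$,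
\[
\tfrac1d+2\eta\ge\frac S{\log N}\ge p\big(\tfrac1d+\gamma\big)+(1-p-\rho)\big(\tfrac1d-\eta\big)\ge\tfrac1d-\eta-\tfrac\rho d+p\gamma,
\]
the discarded terms $p\eta$ and $\rho\eta$ being nonnegative. So $p\le(3\eta+\rho/d)/\gamma$ on an event whose probability tends to one, and $p\le1$ always. Thus $\limsup_NE^+[p]\le(3\eta+\rho/d)/\gamma$. Letting $\eta,\rho\to0$ gives $E^+[p]\to0$, and Step~1 concludes.
\end{proof}

\section{Proofs of the theorems and the role of the hypotheses}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:constants}]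
The uniform upper bounds are Propositions~\ref{prop:upper3} and~\ref{prop:upper2}. For the rest we may assume $\eta<\frac1d$, since the events shrink as $\eta$ grows. With $M=\lfloor\delta N\rfloor$ and $0<\delta\le1$ we have $\log M=\log N+O(1)$, so $(\frac1d-\eta)\log N<(\frac1d-\frac\eta2)\log M$ for large $N$. Proposition~\ref{prop:bulk} with $\eta/2$ then shows that $P^+_{N,M}(\varphi_i\le(\frac1d-\eta)\log N)\to0$ uniformly in $i\in\Lambda_{\lfloor\varepsilon M\rfloor}$. For $d=2$ this is the lower bound in (b). For $d\ge3$, the event $|\varphi_i/\log N-\frac1d|\ge\eta$ is contained in the union of this event and $\{\varphi_i>(\frac1d+\frac\eta2)\log N\}$, which proves (a).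
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
For $d\ge3$ take $\eta=\frac1{2d}$ in Theorem~\ref{thm:constants}(a), with $c=\frac1{2d}$ and $C=\frac3{2d}$. For $d=2$ take $c$ from Proposition~\ref{prop:edge} and $C=2>\frac2{\sqrt\pi}$ in Proposition~\ref{prop:upper2}.
\end{proof}

\begin{remark}[the geometry]
The upper bounds use no assumption on $M$ or $i$. The condition $\varepsilon<1$ makes the sliding box in Proposition~\ref{prop:bulk} of size comparable to $M$. The condition $\delta<1$ enters only in Proposition~\ref{prop:edge}, where it leaves a distance of order $N$ between the site and the zero boundary. The condition $\delta>0$ turns $\log M$ into $\log N$, and growth of the wall cannot be dispensed with: by symmetry and (M1), $P_{\Lambda_N}(\Omega_{\Lambda_M})\ge2^{-|\Lambda_M|}$, so for $d\ge3$ and fixed $M$ Lemma~\ref{lem:heights}(i) gives $P^+_{N,M}(\varphi_i>y)\le2^{|\Lambda_M|}D_1e^{-y}$ for all $N$, and the surface does not rise.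
\end{remark}

\begin{remark}[the interaction]
Convexity of $V(x)=|x|$ is used in \eqref{eq:lattice} and, through Pr\'ekopa's theorem, in Lemma~\ref{lem:abs}. Evenness is used in Lemma~\ref{lem:abs} and in the symmetrization of Lemma~\ref{lem:lift}, whose density bound rests on the Lipschitz property. The exact form of $V$ enters through the mixture formula \eqref{eq:mixture} and through the rate $2d$, which appears twice: in the spike probability \eqref{eq:spike}, used for the lower bound, and as the limit of the range $t<2d$ in Lemma~\ref{lem:heights}(i), used for the upper bound. The constant in Theorem~\ref{thm:constants}(a) is sharp because these two rates coincide.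
\end{remark}

\begin{thebibliography}{9}

\bibitem{LD}
\emph{Localization and delocalization},
\texttt{http://www.unige.ch/math/folks/velenik/papers/V06.pdf}.

\bibitem{LL}
Lawler and Limic, \emph{Random Walk: A Modern Introduction}.

\end{thebibliography}
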